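\title{Interpretability degrees of finitely axiomatized extensions need not form a lattice}

\begin{abstract}
For a finitely axiomatized theory $A$ that interprets Robinson's Arithmetic $\mathsf Q$, let $\mathbb V_A$ be the partial order of the interpretability degrees of the finitely axiomatized extensions of $A$ in the same language. \v{S}vejdar asked whether $\mathbb V_A$ is a lattice. Binary infima always exist. We construct a theory $A$ and two elements of $\mathbb V_A$ that have no supremum, and not even a minimal upper bound; $A$ can be taken mutually interpretable with $\mathsf Q$. The construction stores a relation in the monodromy of paths of two-element sets, so that it is definable when the paths have standard length and invisible otherwise. The resulting upper bounds are separated by the fact that a sequential structure interpretable in a disjoint sum is interpretable in one of the summands.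
\end{abstract}

\section{Introduction}\label{sec:intro}

A theory $C$ \emph{interprets} a theory $B$, written $B\triangleleft C$ or $C\triangleright B$, if fixed formulas define a model of $B$ inside every model of $C$; Section~\ref{sec:int} has the precise definition. We write $B\equiv C$ if $B\triangleleft C$ and $C\triangleleft B$. Interpretability measures strength more coarsely than provability does: $C$ need not prove $B$, it only has to find $B$ true in some structure that it can define.

Fix a finitely axiomatized theory $A$, and consider its finitely axiomatized extensions, always in the language of $A$. Ordered by provability they form a Boolean algebra, in which $B\vee C$ is the greatest lower bound of $B$ and $C$ and $B\wedge C$ is the least upper bound. It is natural to ask how much of this structure survives the passage to interpretability.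

\medskip
\noindent\textbf{Problem} (\v{S}vejdar; see \cite{IDF})\textbf{.} \emph{Let $A$ be a finitely axiomatized theory that interprets Robinson's Arithmetic $\mathsf Q$. Let $\mathbb V_A$ be the set of $\equiv$-classes $[B]$ of finitely axiomatized extensions $B$ of $A$, ordered by $[B]\le[C]$ if and only if $B\triangleleft C$. Is $\mathbb V_A$ a lattice? In particular, do any two elements of $\mathbb V_A$ have a supremum in $\mathbb V_A$?}
\medskip

The simplest evidence suggests a positive answer. The disjunction $B\vee C$ remains the infimum (Proposition~\ref{prop:inf}). The conjunction $B\wedge C$ is in general too large to be the supremum: it can be inconsistent although $B$ and $C$ have a consistent upper bound, as happens in the example of this paper. But if one is allowed to change the language, a supremum is easy to find: the theory $B\boxplus C$ of a model of $B$ placed next to a model of $C$ is the least upper bound of $B$ and $C$ among all finitely axiomatized theories (Proposition~\ref{prop:sum}). Finally, two cases are known, as recorded in \cite{IDF}: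
\begin{enumerate}
\item[(i)] if $A$ is finitely axiomatized and sequential (Definition~\ref{def:seq}), then $\mathbb V_A$ is a distributive lattice;
\item[(ii)] any two elements of $\mathbb V_{\mathsf Q}$ have a supremum in $\mathbb V_{\mathsf Q}$.
\end{enumerate}
According to \cite{IDF}, ``the remaining cases are still wide open.'' We show that the answer is negative in general.

\begin{theorem}\label{thm:main}
There are a finitely axiomatized theory $A$ that interprets $\mathsf Q$ and finitely axiomatized extensions $B,C$ of $A$ such that for every finitely axiomatized extension $D$ of $A$ with $B\triangleleft D$ and $C\triangleleft D$ there is a finitely axiomatized extension $D'$ of $A$ with $B\triangleleft D'$, $C\triangleleft D'$ and $D\not\triangleleft D'$. Moreover: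
\begin{enumerate}
\item[(a)] $[B]$ and $[C]$ have no supremum in $\mathbb V_A$, and $\mathbb V_A$ is not a lattice;
\item[(b)] $[B]$ and $[C]$ have no minimal upper bound in $\mathbb V_A$: below every upper bound there is an infinite strictly descending chain of upper bounds;
\item[(c)] $A$ can be chosen with $A\equiv\mathsf Q$.
\end{enumerate}
\end{theorem}

By (ii) and Proposition~\ref{prop:inf}, $\mathbb V_{\mathsf Q}$ is a lattice. So part (c) shows that whether $\mathbb V_A$ is a lattice is not determined by the degree of $A$. By (i), the theory $A$ of the theorem is not sequential. The facts (i) and (ii) are not used in the proof.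

Section~\ref{sec:int} sets up interpretations and disjoint sums. Section~\ref{sec:bit} presents the mechanism of the example on a single bit and outlines the proof. Sections~\ref{sec:prime} and~\ref{sec:arith} provide the two tools for proving non-interpretability, Section~\ref{sec:A} defines $A$, and Section~\ref{sec:proof} proves the theorem.

\section{Interpretations and disjoint sums}\label{sec:int}

Theories are first-order theories in finite relational signatures; functions are represented by their graphs, axioms are sentences, and structures are nonempty. We identify a finitely axiomatized theory with the conjunction of its axioms. \emph{Definable} means definable with parameters.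

\begin{definition}\label{def:int}
A \emph{translation} $\tau$ of the language of $B$ into the language of $C$ has a dimension $m\ge1$ and a tuple $\vec w$ of $k\ge0$ parameter variables. It consists of formulas of the language of $C$: a parameter-domain formula $\pi(\vec w)$, a domain formula $\delta(\vec x,\vec w)$ with $\vec x$ an $m$-tuple, and for each $n$-ary predicate symbol $P$ of $B$, identity included, a formula $P^\tau(\vec x_1,\dots,\vec x_n,\vec w)$ with each $\vec x_i$ an $m$-tuple. The translation $\varphi^\tau$ of a formula $\varphi$ replaces each variable by an $m$-tuple of variables and each atomic formula by the corresponding $P^\tau$, commutes with the propositional connectives, and relativizes quantifiers: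
\[
(\forall y\,\psi)^\tau=\forall\vec y\,(\delta(\vec y,\vec w)\to\psi^\tau),\qquad(\exists y\,\psi)^\tau=\exists\vec y\,(\delta(\vec y,\vec w)\wedge\psi^\tau).
\]
We put $B\triangleleft C$ if for some translation $\tau$ the theory $C$ proves $\exists\vec w\,\pi(\vec w)$ and proves $\forall\vec w\,(\pi(\vec w)\to\chi)$ for each of the following $\chi$: the formula $\exists\vec x\,\delta(\vec x,\vec w)$; the statement that $=^\tau$ is an equivalence relation on $\delta$ and a congruence for every $P^\tau$; and $\varphi^\tau$, for every axiom $\varphi$ of $B$.
\end{definition}

We shall mostly argue with models. Let $\mathfrak M$ be a structure, $\tau$ a translation into its language and $\vec a$ a tuple of parameters such that $\delta(\cdot,\vec a)$ is nonempty and $=^\tau$ is an equivalence relation on it and a congruence for every $P^\tau$. The quotient of $\delta(\cdot,\vec a)$ by $=^\tau$, with the relations induced by the $P^\tau$, is a structure $\tau(\mathfrak M,\vec a)$, and induction on $\varphi$ gives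
\begin{equation}\label{eq:transl}
\tau(\mathfrak M,\vec a)\models\varphi([\vec b_1],\dots,[\vec b_n])\iff\mathfrak M\models\varphi^\tau(\vec b_1,\dots,\vec b_n,\vec a)
\end{equation}
for $\vec b_1,\dots,\vec b_n$ in $\delta(\cdot,\vec a)$. We say that $\mathfrak M$ \emph{interprets the structure} $H$ if $H\cong\tau(\mathfrak M,\vec a)$ for some $\tau$ and $\vec a$, and that $\mathfrak M$ \emph{interprets the theory} $Z$ if it interprets a model of $Z$. If $\mathfrak M$ interprets $H$ and $H$ interprets $G$, then $\mathfrak M$ interprets $G$: by \eqref{eq:transl}, sets definable in $H$ pull back to sets definable in $\mathfrak M$, with parameters from $H$ replaced by tuples that represent them. For finitely axiomatized $Z$ let $\chi^Z_\tau(\vec w)$ be the conjunction of the finitely many formulas $\chi$ listed in Definition~\ref{def:int}; it holds of $\vec a$ exactly if $\tau(\mathfrak M,\vec a)$ is defined and is a model of $Z$.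

\begin{lemma}\label{lem:models}
If $Y\triangleright Z$, then every model of $Y$ interprets $Z$. If $Z$ is finitely axiomatized, the converse holds.
\end{lemma}

\begin{proof}
The first claim follows from \eqref{eq:transl}, with any parameters that satisfy $\pi$. For the converse let $I_\tau$ be the sentence $\exists\vec w\,\chi^Z_\tau(\vec w)$. By assumption $Y+\{\neg I_\tau:\tau\text{ a translation}\}$ has no model, so by compactness $Y\vdash I_{\tau_1}\vee\dots\vee I_{\tau_r}$ for some $\tau_1,\dots,\tau_r$ with $r\ge1$. Extend the $\tau_i$ to a common dimension and a common number of parameters by adding coordinates and parameters on which none of the formulas, identity included, depends; this does not change the truth value of $I_{\tau_i}$ in any structure. Let $J_i:=I_{\tau_i}\wedge\bigwedge_{j<i}\neg I_{\tau_j}$; in each model of $Y$ exactly one $J_i$ holds. Define $\tau$ by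
\[
\pi:=\bigvee_i\bigl(J_i\wedge\chi^Z_{\tau_i}(\vec w)\bigr),\qquad\delta:=\bigvee_i(J_i\wedge\delta_{\tau_i}),\qquad P^\tau:=\bigvee_i(J_i\wedge P^{\tau_i}).
\]
In a model of $Y$ in which $J_i$ holds, $\pi$ is equivalent to $\chi^Z_{\tau_i}$, which is satisfiable, and $\tau$ agrees with $\tau_i$. So $\tau$ witnesses $Y\triangleright Z$.
\end{proof}

We use the lemma constantly and in three ways. It makes $\triangleleft$ transitive on finitely axiomatized theories. It allows an interpretation to be given by cases, a different one in each model. And if $Y\not\triangleright Z$, it provides a single model of $Y$ that does not interpret $Z$.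

\begin{proposition}\label{prop:inf}
Let $B,C$ be finitely axiomatized extensions of a finitely axiomatized theory $A$. Then $[B\vee C]$ is the infimum of $[B]$ and $[C]$ in $\mathbb V_A$.
\end{proposition}

\begin{proof}
The sentence $B\vee C$ implies $A$, and it is a lower bound because $B$ and $C$ prove it. If $D\triangleleft B$ and $D\triangleleft C$, then every model of $B\vee C$ is a model of $B$ or of $C$ and so interprets $D$. By Lemma~\ref{lem:models}, $D\triangleleft B\vee C$.
\end{proof}

The structures that we interpret come in several pieces, while Definition~\ref{def:int} asks for one domain of tuples of a fixed length. The next lemma removes this nuisance once and for all.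

\begin{lemma}[Gluing]\label{lem:glue}
Let $M$ be a structure with at least two elements, let $E_i\subseteq M^{a_i}$ \textup{(}$1\le i\le r$, $a_i\ge0$\textup{)} be definable sets, and let $g_i\colon E_i\to H$ be maps into a structure $H$ whose images cover $H$. Suppose that for every $k$-ary relation $R$ of $H$, identity included, and all $i_1,\dots,i_k$, the set of $(p_1,\dots,p_k)\in E_{i_1}\times\dots\times E_{i_k}$ with $R(g_{i_1}(p_1),\dots,g_{i_k}(p_k))$ is definable in $M$. Then $M$ interprets $H$.
\end{lemma}

\begin{proof}
Fix distinct $e_0,e_1\in M$ and let $a=\max_ia_i$. Code $p\in E_i$ by the tuple of length $r+a$ that consists of the word with $e_1$ in position $i$ and $e_0$ in the other $r-1$ positions, then $p$, then $a-a_i$ copies of $e_0$. The code determines $i$ and $p$. Let $\delta$ define the set of codes, and let $R^\tau$ be the disjunction, over all $i_1,\dots,i_k$, of the statement that the arguments code elements of $E_{i_1},\dots,E_{i_k}$ that belong to the set in the hypothesis. The maps $g_i$ induce an isomorphism from the quotient of $\delta$ by $=^\tau$ onto $H$.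
\end{proof}

The translation built in this proof depends only on the formulas that define the given sets; its parameters are theirs together with $e_0,e_1$.

The \emph{disjoint sum} $M_1\boxplus M_2$ of two structures is their disjoint union, with a unary predicate for each part and with the relations of both parts, the symbols for the two parts being taken distinct. For theories $Y_1,Y_2$, the theory $Y_1\boxplus Y_2$ says that the two predicates partition the domain into nonempty parts, that the relations of $Y_i$ live on part $i$, and that part $i$ satisfies the axioms of $Y_i$. Its models are the sums $M_1\boxplus M_2$ with $M_i\models Y_i$, and it is finitely axiomatized if $Y_1$ and $Y_2$ are.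

\begin{proposition}\label{prop:sum}
Let $Y_1,Y_2$ be finitely axiomatized theories that interpret $\mathsf Q$. Then $Y_1\boxplus Y_2\triangleright Y_i$ for $i=1,2$, and every theory $D$ with $D\triangleright Y_1$ and $D\triangleright Y_2$ satisfies $D\triangleright Y_1\boxplus Y_2$.
\end{proposition}

\begin{proof}
The sum interprets $Y_i$ on part $i$. Let $M\models D$. Then $M$ interprets models $M_i\models Y_i$. It is infinite, because a finite structure interprets only finite structures and $\mathsf Q$ has no finite model. Lemma~\ref{lem:glue}, applied to the domains of the two interpretations, shows that $M$ interprets $M_1\boxplus M_2$. Now use Lemma~\ref{lem:models}.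
\end{proof}

Consequently, if some finitely axiomatized extension of $A$ has the degree of $B\boxplus C$, it is the supremum of $[B]$ and $[C]$ in $\mathbb V_A$. A counterexample must prevent this. Ours approximates $B\boxplus C$ from above by extensions of $A$ without ever reaching it.

\section{One bit at the end of a path}\label{sec:bit}

Let $L_{ar}=\{\mathrm{Add},\mathrm{Mul}\}$ with both symbols ternary. We use the notation $0,1,+,\cdot$, the order $x\le y:\Leftrightarrow\exists z\,(x+z=y)$ and numerals $\bar n$; formulas in this notation are understood as rewritten in $L_{ar}$. The theory $\mathsf{PA}^-$ is the finitely axiomatized theory of the nonnegative parts of discretely ordered commutative rings. It proves $\mathsf Q$. In a model $N$ of $\mathsf{PA}^-$ the order is linear, the elements $\le\bar n$ are $\bar0,\dots,\bar n$, and so every element is either \emph{standard}, that is, equal to some $\bar n$, or \emph{nonstandard}, that is, larger than every $\bar n$.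

Let $N\models\mathsf{PA}^-$ and $c\in N$. A \emph{path of length $c$} consists of pairwise disjoint two-element sets $X_i$ for $i\in[0,c]$, bijections $f\colon X_i\to X_{i+1}$ for $i<c$, and two marked points, an \emph{entry} in $X_0$ and an \emph{exit} in $X_c$. An \emph{isomorphism} of paths of length $c$ is a family of bijections $\beta_i\colon X_i\to X'_i$ that commutes with $f$ and preserves entry and exit.

\begin{example}\label{ex:bit}
Let $X_i=\{i\}\times\{0,1\}$ and $f(i,e)=(i+1,e)$, with entry $(0,0)$. The \emph{closed} path has exit $(c,0)$ and the \emph{open} path has exit $(c,1)$.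

For $c=1$ there are four points and two arrows. The sentence ``there are $x,y$ such that $x$ is the entry, $f(x)=y$ and $y$ is the exit'' holds in the closed path and fails in the open one. For $c=\bar n$ the same is achieved by writing out $f^n(x)=y$ with intermediate points. Every path of length $\bar n$ is isomorphic to one of the two: send the entry to $(0,0)$, extend along $f$, and see where the exit goes. So a path of standard length carries exactly one bit, and the formula that reads it grows with $n$.

For nonstandard $c$ the bit disappears. Put $\beta(i,e)=(i,1-e)$ if $c-i$ is standard and $\beta(i,e)=(i,e)$ otherwise. Since $c-i$ is standard if and only if $c-(i+1)$ is, $\beta$ commutes with $f$. It fixes the entry because $c-0$ is nonstandard, and it sends $(c,0)$ to $(c,1)$. So the closed and the open path are isomorphic; see Figure~\ref{fig:path}.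
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,>=stealth]
\foreach \x/\lab in {0/0,1/1,2/2,3/3,5/0,6/1,7/2,9/{c-2},10/{c-1},11/c}{
  \fill (\x,0) circle (1.6pt); \fill (\x,0.8) circle (1.6pt);
  \node at (\x,-0.5) {\small $\lab$};}
\foreach \x in {0,1,2,5,6,9,10}{
  \draw[->] (\x+0.2,0)--(\x+0.8,0); \draw[->] (\x+0.2,0.8)--(\x+0.8,0.8);}
\node at (8,0) {$\cdots$}; \node at (8,0.8) {$\cdots$};
\draw (0,0) circle (4.5pt); \draw (5,0) circle (4.5pt);
\draw (2.85,0.65) rectangle (3.15,0.95); \draw (10.85,0.65) rectangle (11.15,0.95);
\end{tikzpicture}
\caption{Two paths of two-element sets, with the entry circled and the exit boxed. Left, length $3$: following the arrows from the entry one misses the exit, and a formula detects this. Right, nonstandard length $c$: no finite chain of arrows joins the left block to the right block, and exchanging the two rows of the right block is an isomorphism onto the path whose exit is in the bottom row.}\label{fig:path}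
\end{figure}

No amount of induction in $N$ restores the bit, because the points of the path are not elements of $N$ and nothing will be assumed about induction for formulas that mention $f$.

\begin{lemma}\label{lem:path}
Let $N\models\mathsf{PA}^-$ and let $c\in N$ be nonstandard. Any two paths of length $c$ are isomorphic.
\end{lemma}

\begin{proof}
Let $(X_i)$ and $(X'_i)$ be the two paths. Call $i,j\in[0,c]$ equivalent if their difference in the ring of $N$ is $\pm\bar k$ for some $k\in\mathbb N$, and call the classes \emph{galaxies}. The galaxies of $0$ and of $c$ are different. In each galaxy $\mathcal G$ choose $i_0\in\mathcal G$ and a bijection $\beta_{i_0}\colon X_{i_0}\to X'_{i_0}$ as follows: if $0\in\mathcal G$, take $i_0=0$ and send entry to entry; if $c\in\mathcal G$, take $i_0=c$ and send exit to exit; otherwise choose arbitrarily. Each $i\in\mathcal G$ has the form $i_0\pm\bar k$, and the finitely many elements between $i_0$ and $i$ lie in $[0,c]$. So $f^{\pm k}$ is a bijection $X_{i_0}\to X_i$, likewise for $X'$, and we put $\beta_i=f^{\pm k}\circ\beta_{i_0}\circ f^{\mp k}$. These maps commute with $f$ within $\mathcal G$, and $i<c$ always lies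 in the same galaxy as $i+1$.
\end{proof}

\subsection*{Outline of the proof}
We start from two arithmetical theories $U$ and $S$ and let $A=A_0\vee A_1$, $B=A_0$, $C=A_1$. A model of $A_0$ is a model of $U$. A model of $A_1$ consists of a model $N$ of $S$, an element $c\in N$, an auxiliary set $V$, and one path of length $c$ over each $t\in V^4$. If $c=\bar n$, the bits of these paths form a definable $4$-ary relation on $V$, and an extension $D_n$ of $A_1$ can say that this relation codes a model of $U$. Each $D_n$ is an upper bound of $B$ and $C$. If this were all, $D_1$ would have the degree of $S\boxplus U$ and would be the supremum (Remark~\ref{rem:price}). So we charge a price for short paths: $A_1$ contains an axiom $\nu(c)$ about $N$ that is the stronger the smaller $c$ is. Then $D_n$ has the degree of $(S+\nu(\bar n))\boxplus U$.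

Now let $D$ be any upper bound. A model of $D\wedge A_1$ with nonstandard $c$ is nothing but $N$ in disguise, so $N$ itself has to interpret $U$; by compactness this is already so for $c>\bar n$, for some $n$ that depends on $D$. For $c\le\bar n$ the price $\nu(\bar n)$ has been paid in $N$. In a model of $D\wedge A_0$ the arithmetical part is everything and has to interpret $S$. In all cases a single model of arithmetic inside the model of $D$ interprets both $S$ and a base theory with $\nu(\bar n)$. In contrast, $D_{n+1}$ has a model inside a sum $N\boxplus K$ in which $N$ fails the second task and $K$ the first. It remains to see that such a sum cannot produce a model of arithmetic that performs both tasks. This is the subject of the next section.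

\section{Sequential structures are prime for disjoint sums}\label{sec:prime}

\begin{definition}\label{def:seq}
Adjunctive set theory $\mathsf{AS}$ has the axioms $\exists x\,\forall y\;y\notin x$ and $\forall x\,\forall y\,\exists z\,\forall u\,(u\in z\leftrightarrow(u\in x\vee u=y))$. A theory is \emph{sequential} if it interprets $\mathsf{AS}$ directly, that is, by a one-dimensional, parameter-free interpretation whose domain is the whole domain and which translates identity as identity.
\end{definition}

Thus a model $H$ of a sequential theory has a definable binary relation $\in$ on its whole domain that satisfies $\mathsf{AS}$; extensionality is not assumed. Starting from an empty set and adjoining elements one at a time, we obtain for any $x_1,\dots,x_k\in H$ some $z\in H$ whose elements are exactly $x_1,\dots,x_k$. An extension of a sequential theory in the same language is sequential.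

Definable sets in a disjoint sum are very simple.

\begin{lemma}\label{lem:FV}
Let $\theta(\vec x,\vec y)$ be a formula of $M_1\boxplus M_2$ with parameters. There are finitely many formulas $\alpha_l(\vec x)$ of $M_1$ and $\beta_l(\vec y)$ of $M_2$, with parameters, such that for all $\vec a$ in $M_1$ and $\vec b$ in $M_2$, $\theta(\vec a,\vec b)$ holds if and only if $M_1\models\alpha_l(\vec a)$ and $M_2\models\beta_l(\vec b)$ for some $l$.
\end{lemma}

\begin{proof}
Parameters can be treated as further variables, each assigned to its part. We use induction on $\theta$, for all divisions of the variables into $\vec x$ and $\vec y$ at once; call a condition $\alpha\wedge\beta$ a \emph{rectangle}. An atomic formula is a formula of $M_1$ in $\vec x$, a formula of $M_2$ in $\vec y$, or has a constant truth value: the predicates for the parts are decided by the division, and all other atoms are false. The complement of $\alpha\wedge\beta$ is the union of the rectangles $\neg\alpha\wedge\top$ and $\top\wedge\neg\beta$, and an intersection of two rectangles is a rectangle, so finite unions of rectangles are closed under Boolean operations. Finally $\exists z\,\theta$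 is the disjunction of the statements that a witness exists in $M_1$ and that one exists in $M_2$. For the first, treat $z$ as an $M_1$-variable, write $\theta$ as $\bigvee_l\alpha_l\wedge\beta_l$, and obtain $\bigvee_l(\exists z\,\alpha_l)\wedge\beta_l$; the second is symmetric.
\end{proof}

\begin{proposition}\label{prop:prime}
Let $H$ be a model of a sequential theory. If $M_1\boxplus M_2$ interprets $H$, then $M_1$ or $M_2$ interprets $H$.
\end{proposition}

An element of $H$ is represented by a pair $(p,q)$ of a tuple from $M_1$ and a tuple from $M_2$. Suppose that an $n\times n$ grid of pairs $(p_i,q_k)$ represents $n^2$ distinct elements. By Lemma~\ref{lem:FV}, a set $z\in H$ can see of this grid only a bounded number of bits for each row and each column, which is $O(n)$ bits, whereas $\mathsf{AS}$ requires all $2^{n^2}$ subsets to occur. So there are no large grids, and a Ramsey argument turns this into a covering of $H$ by finitely many rows and columns (Step~1). Then $H$ is the union of a part controlled by $M_1$ and a part controlled by $M_2$, and ordered pairs map one of the two parts onto $H$ (Step~2).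

\begin{proof}
First, $H$ is infinite: if $H$ had exactly $k$ elements, its $2^k>k$ subsets would all be of the form $\{x:x\in z\}$ with $z\in H$.

Let $\tau$, of dimension $m$, be the translation that interprets $H$. Split its domain according to which of the $m$ coordinates lie in $M_1$, and apply Lemma~\ref{lem:FV} to each part. This gives finitely many pieces $P_j\times Q_j$ ($1\le j\le J$), with $P_j\subseteq M_1^{a_j}$ and $Q_j\subseteq M_2^{b_j}$ definable ($a_j+b_j=m$, and $M^0$ is a point), and maps $\varepsilon_j\colon P_j\times Q_j\to H$ whose images cover $H$; here $\varepsilon_j(p,q)$ is the element represented by the $m$-tuple assembled from $p$ and $q$. By \eqref{eq:transl} and Lemma~\ref{lem:FV} applied to $\theta^\tau$: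
\begin{enumerate}
\item[$(*)$] for every formula $\theta(z_1,\dots,z_k)$ of $H$ with parameters and all $j_1,\dots,j_k$, the statement $\theta(\varepsilon_{j_1}(p_1,q_1),\dots,\varepsilon_{j_k}(p_k,q_k))$ is equivalent to a finite disjunction $\bigvee_l\alpha_l(p_1,\dots,p_k)\wedge\beta_l(q_1,\dots,q_k)$ with $\alpha_l$ a formula of $M_1$ and $\beta_l$ a formula of $M_2$.
\end{enumerate}

\emph{Step 1. For each $j$ there are finite sets $P^0_j\subseteq P_j$ and $Q^0_j\subseteq Q_j$ with}
\[
\varepsilon_j(P_j\times Q_j)=\varepsilon_j(P^0_j\times Q_j)\cup\varepsilon_j(P_j\times Q^0_j).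
\]
Suppose that this fails for some $j$, and drop the index $j$. Choose recursively $(p_i,q_i)\in P\times Q$, $i\ge1$, with
\begin{equation}\label{eq:dagger}
\varepsilon(p_i,q_i)\notin\varepsilon(\{p_{i'}:i'<i\}\times Q)\cup\varepsilon(P\times\{q_{i'}:i'<i\}).
\end{equation}
Property \eqref{eq:dagger} passes to subsequences. Let $\alpha_l(p,p')$, $\beta_l(q,q')$ be given by $(*)$ for the formula $z_1=z_2$ and the piece $j$ in both places. Pass to an infinite subsequence on which the truth values of all $\alpha_l(p_i,p_i)$ and $\beta_l(q_i,q_i)$ do not depend on $i$. Color each pair $i<i'$ by the truth values of all $\alpha_l(p_i,p_{i'})$, $\alpha_l(p_{i'},p_i)$, $\beta_l(q_i,q_{i'})$, $\beta_l(q_{i'},q_i)$, pass to an infinite homogeneous subsequence by Ramsey's theorem, and renumber. Put $x_{ik}:=\varepsilon(p_i,q_k)$. Now the truth of $x_{ik}=x_{i'k'}$ depends only on the order type ($<$, $=$ or $>$) of $(i,i')$ and the order type of $(k,k')$.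

We claim that $x_{ik}\ne x_{i'k'}$ for $(i,k)\ne(i',k')$. Interchanging the two sides if necessary, the pair of order types is $(=,<)$, $(<,=)$, $(<,<)$ or $(<,>)$. If equality held once, it would hold for all indices of the same type, and we would get, respectively,
\[
x_{21}=x_{22},\qquad x_{12}=x_{22},\qquad x_{11}=x_{22},\qquad x_{13}=x_{22}.
\]
The four left-hand sides lie in $\varepsilon(\{p_1\}\times Q)\cup\varepsilon(P\times\{q_1\})$, and $x_{22}$ does not, by \eqref{eq:dagger}. This proves the claim.

Fix $n$. The $n^2$ elements $x_{ik}$ with $i,k\le n$ are distinct, so each of the $2^{n^2}$ subsets of $\{1,\dots,n\}^2$ has the form $\{(i,k):x_{ik}\in z\}$ with $z\in H$. Write $z=\varepsilon_{j'}(p',q')$, and let $\alpha^{j'}_l,\beta^{j'}_l$ be given by $(*)$ for the formula $z_1\in z_2$ and the pieces $j,j'$. Let $r$ bound the number of indices $l$ for all $j'\le J$; it does not depend on $n$. The subset is determined by $j'$, the at most $rn$ truth values $\alpha^{j'}_l(p_i,p')$ and the at most $rn$ truth values $\beta^{j'}_l(q_k,q')$. Hence $2^{n^2}\le J\cdot2^{2rn}$, which is false for $n>2r+\log_2J$.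

\emph{Step 2.} By Step 1, $H=H_1\cup H_2$ with $H_1=\bigcup_j\varepsilon_j(P_j\times Q^0_j)$ and $H_2=\bigcup_j\varepsilon_j(P^0_j\times Q_j)$. We find a definable partial function on $H$ that maps part of $H_1$, or part of $H_2$, onto $H$. Let $\mathrm{Pair}(z,x,y)$ say that there are $u,v$ such that $u$ has exactly the element $x$, $v$ has exactly the elements $x,y$, and $z$ has exactly the elements $u,v$. For all $x,y$ there is such a $z$. Conversely, $z$ determines $x$ as the only element common to all elements of $z$; and the elements of elements of $z$ are exactly $x$ and $y$, so $y$ is the one different from $x$ if there is one, and $y=x$ otherwise. If for every $x\in H$ there are $z\in H_2$ and $y$ with $\mathrm{Pair}(z,x,y)$, then $G(z,k):=\exists y\,\mathrm{Pair}(z,k,y)$ is the graph of a partial function that maps part of $H_2$ onto $H$. Otherwise there is $x_0$ such that no $z\in H_2$ satisfies $\mathrm{Pair}(z,x_0,y)$ for any $y$. Then every $z$ with $\mathrm{Pair}(z,x_0,k)$ lies in $H_1$, and $G(z,k):=\mathrm{Pair}(z,x_0,k)$ maps part of $H_1$ onto $H$. Interchanging $M_1$ and $M_2$ if necessary, assume that $G$ maps part of $H_1$ onto $H$.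

\emph{Step 3.} For each of the finitely many pairs $\iota=(j,q)$ with $q\in Q^0_j$ let $E_\iota=\{p\in P_j:\exists k\,G(\varepsilon_j(p,q),k)\}$, and for $p\in E_\iota$ let $g_\iota(p)$ be the $k$ with $G(\varepsilon_j(p,q),k)$. The images of the $g_\iota$ cover $H$. Apply $(*)$ to the formulas $\exists k\,G(z,k)$ and $\exists\vec k\,(\bigwedge_iG(z_i,k_i)\wedge R(\vec k))$, where $R$ is a relation of $H$ or identity. With the $q$'s fixed, the $\beta_l$ become truth values. So the sets $E_\iota$ and the relations $R(g_{\iota_1}(p_1),\dots,g_{\iota_k}(p_k))$ are definable in $M_1$. Since $H$ is infinite, some $E_\iota$ is infinite, and so is $M_1$. By Lemma~\ref{lem:glue}, $M_1$ interprets $H$.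
\end{proof}

We shall use the proposition in the following form.

\begin{corollary}\label{cor:prime}
Let $Y_1,Y_2$ be theories and $Z_1,Z_2$ finitely axiomatized theories with $Y_1\not\triangleright Z_1$ and $Y_2\not\triangleright Z_2$. If $T$ is sequential, $T\triangleright Z_1$ and $T\triangleright Z_2$, then $Y_1\boxplus Y_2\not\triangleright T$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:models} choose $M_i\models Y_i$ that does not interpret $Z_i$. If $Y_1\boxplus Y_2\triangleright T$, then $M_1\boxplus M_2$ interprets some $H\models T$. By Proposition~\ref{prop:prime} some $M_i$ interprets $H$, and $H$ interprets $Z_i$, a contradiction.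
\end{proof}

\begin{remark}\label{rem:seq}
Let $B\not\triangleright C$ and $C\not\triangleright B$, and take $Y_1=Z_2=B$, $Y_2=Z_1=C$. The choice $T=B\boxplus C$ shows that the corollary fails without sequentiality. It also follows that, for sequential $A$, the supremum of two incomparable elements $[B],[C]$ of $\mathbb V_A$ provided by (i) is not interpretable in $B\boxplus C$. So a supremum in $\mathbb V_A$ may exist although the degree of $B\boxplus C$ is not attained, and a counterexample has to defeat every upper bound separately.
\end{remark}

\section{The arithmetical theories}\label{sec:arith}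

Fix a finitely axiomatized sequential $L_{ar}$-theory $W$ with $\mathsf{PA}\vdash W\vdash\mathsf{PA}^-$. One choice is $W=\mathsf I\Sigma_1$, which is finitely axiomatizable. It interprets $\mathsf{AS}$ directly by ``$x\in z$ if and only if the $x$-th binary digit of $z$ is $1$'': the number $0$ is an empty set, and adjoining $x$ to $z$ gives $z+2^x$ if $x\notin z$ and $z$ otherwise. Another choice is $W=\mathsf{PA}^-$, which is sequential by a theorem of Je\v{r}\'abek \cite{Jer}. Only part (c) of Theorem~\ref{thm:main} needs the second choice.

A formula is $\Delta_0$ if all its quantifiers are bounded, and $\Sigma_1$ if it has the form $\exists s\,\theta$ with $\theta\in\Delta_0$. For a sentence $Z$, $\mathrm{Prov}_Z$ is the usual $\Sigma_1$ formula expressing provability from $Z$ in predicate logic, and $\mathrm{Con}(Z)$ is $\neg\mathrm{Prov}_Z(\bot)$. We use the following textbook facts.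
\begin{enumerate}
\item[(F1)] Every recursively enumerable relation is defined in $\mathbb N$ by a $\Sigma_1$ formula, and $\mathsf{PA}^-$ proves every true $\Sigma_1$ sentence.
\item[(F2)] (Formalized $\Sigma_1$-completeness.) $\mathsf{PA}\vdash\sigma\to\mathrm{Prov}_{\mathsf{PA}^-}(\sigma)$ for every $\Sigma_1$ sentence $\sigma$.
\item[(F3)] (Essential reflexivity, Mostowski.) $\mathsf{PA}\vdash Y\to\mathrm{Con}(Y)$ for every $L_{ar}$-sentence $Y$.
\item[(F4)] If $Y,Z$ are sentences and $Y\triangleright Z$, then $\mathsf{PA}\vdash\mathrm{Con}(Y)\to\mathrm{Con}(Z)$. Indeed, the interpretation is witnessed by finitely many $Y$-proofs, and $\mathsf{PA}$ verifies that with their help the translation turns a proof of $\bot$ from $Z$, line by line, into a proof of $\forall\vec w\,\neg\pi(\vec w)$ from $Y$.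
\end{enumerate}

These facts yield a simple source of non-interpretability.

\begin{lemma}\label{lem:sigma}
Let $\sigma$ be a $\Sigma_1$ sentence consistent with $\mathsf{PA}$, and let $Y,Z$ be $L_{ar}$-sentences with $\mathsf{PA}+\sigma\vdash Y$, $Z\vdash\mathsf{PA}^-$ and $Z\vdash\neg\sigma$. Then $Y\not\triangleright Z$.
\end{lemma}

\begin{proof}
Suppose $Y\triangleright Z$. By (F3) and (F4), $\mathsf{PA}+\sigma\vdash\mathrm{Con}(Z)$. By (F1), $\mathsf{PA}$ proves $\mathrm{Prov}_Z(\mathsf{PA}^-)$ and $\mathrm{Prov}_Z(\neg\sigma)$, and by (F2), $\mathsf{PA}+\sigma$ proves $\mathrm{Prov}_{\mathsf{PA}^-}(\sigma)$. Hence $\mathsf{PA}+\sigma$ proves $\mathrm{Prov}_Z(\sigma)$ and so $\neg\mathrm{Con}(Z)$. Thus $\mathsf{PA}+\sigma$ is inconsistent, a contradiction.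
\end{proof}

The price $\nu(x)$ has to decrease strictly along the standard numbers, so we need infinitely many such sentences $\sigma$. It also has to be a single formula that makes sense for nonstandard $x$, because $A$ must be finitely axiomatized. So we need the sentences $\sigma$ as instances of one formula.

\begin{lemma}\label{lem:mu}
There is a $\Sigma_1$ formula $\mu(x)$ such that $\mathsf{PA}^-\vdash\mu(x)\wedge\mu(x')\to x=x'$ and $\mathsf{PA}+\mu(\bar m)$ is consistent for every $m\in\mathbb N$.
\end{lemma}

\begin{proof}
The formula $\mu(x)$ will say that, among all $y$, the number $x$ is the first for which a $\mathsf{PA}$-refutation of $\mu(\bar y)$ is found. The relation ``$e$ codes an $L_{ar}$-formula $\xi(u,x)$ and $\mathsf{PA}\vdash\neg\xi(\bar e,\bar m)$'' between $e$ and $m$ is recursively enumerable, so it is defined in $\mathbb N$ by $\exists z\,\sigma_0(e,m,z)$ with $\sigma_0\in\Delta_0$. To make ``first'' unambiguous, we let a witness record the number it is a witness for: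
\[
\sigma_1(u,x,s):=\exists z\le s\,\bigl(2s=(x+z)(x+z+1)+2x\wedge\sigma_0(u,x,z)\bigr).
\]
In $\mathbb N$ this says that $s$ is the Cantor pair of $x$ and some $z$ with $\sigma_0(u,x,z)$. The Cantor pair $s$ of $x,z$ satisfies $x,z\le s$ and determines $x$. Put
\[
\Phi(u,x):=\exists s\,\bigl[x\le s\wedge\sigma_1(u,x,s)\wedge\forall q\le s\,\forall y\le q\,(\sigma_1(u,y,q)\to q=s\wedge y=x)\bigr],
\]
let $e$ be the code of $\Phi$, and let $\mu(x):=\Phi(\bar e,x)$ and $\rho(s,x):=\sigma_1(\bar e,x,s)$. Then $\mu$ is the $\Sigma_1$ formula
\[
\exists s\,\bigl[x\le s\wedge\rho(s,x)\wedge\forall q\le s\,\forall y\le q\,(\rho(q,y)\to q=s\wedge y=x)\bigr],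
\]
and by the choice of $e$, for all $m\in\mathbb N$,
\begin{equation}\label{eq:fix}
\mathsf{PA}\vdash\neg\mu(\bar m)\iff\mathbb N\models\exists s\,(m\le s\wedge\rho(s,m)).
\end{equation}

\emph{Uniqueness.} Argue in $\mathsf{PA}^-$. Let $s,s'$ witness $\mu(x),\mu(x')$, say with $s\le s'$. Then $x\le s\le s'$ and $\rho(s,x)$, so the last clause for $s'$, with $q=s$ and $y=x$, gives $x=x'$.

\emph{Consistency.} Suppose $\mathsf{PA}\vdash\neg\mu(\bar m)$. By \eqref{eq:fix} there is a least $s\in\mathbb N$ such that $\rho(s,y_0)$ holds for some $y_0\le s$, and $s$ determines $y_0$. So $s$ witnesses $\mu(y_0)$ in $\mathbb N$, and $\mathsf{PA}\vdash\mu(\bar y_0)$ by (F1). But \eqref{eq:fix} gives $\mathsf{PA}\vdash\neg\mu(\bar y_0)$, which contradicts the consistency of $\mathsf{PA}$.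
\end{proof}

A model of $\mathsf{PA}^-$ has at most one element satisfying $\mu$; if it exists, we call it the \emph{mark} of the model. Define
\[
\nu(x):=\forall v\,(\mu(v)\to v\le x),\qquad W_n:=W+\nu(\bar n),\qquad U:=W_0,
\]
\[
S:=W+\neg\mu(0),\qquad S_n:=S+\nu(\bar n).
\]
So $\nu(x)$ says that the mark, if there is one, is at most $x$; $U$ says that it is $0$ if it exists; and $S$ says that it is not $0$. We have $W\vdash\nu(x)\wedge x\le y\to\nu(y)$, and in particular $U\vdash W_n$ for all $n$.

\begin{lemma}\label{lem:sep}
We have $U\not\triangleright S$, and $S_{n+1}\not\triangleright W_n$ for every $n\in\mathbb N$.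
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:sigma}. For the first claim take $\sigma=\mu(0)$: by uniqueness $\mathsf{PA}+\mu(0)\vdash U$, and $S\vdash\neg\mu(0)$. For the second take $\sigma=\mu(\overline{n+1})$: by uniqueness $\mathsf{PA}+\sigma$ proves $\neg\mu(0)$ and $\nu(\overline{n+1})$, hence $S_{n+1}$, and $W_n\vdash\neg\sigma$ because $\overline{n+1}\not\le\bar n$.
\end{proof}

\section{The theory $A$ and the upper bounds $D_n$}\label{sec:A}

The auxiliary set $V$ must be infinite to carry a model of $U$, it must be made so by finitely many axioms, and in a countable model it must carry no information of its own. A pure set does not meet the second requirement. A dense linear order without endpoints (DLO) meets all three, by Cantor's theorem that any two countable DLOs are isomorphic. We also need a DLO that is definable in arithmetic.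

For $M\models\mathsf{PA}^-$ let $F_M$ be the set of pairs $(a,b)$ of nonzero elements, preordered by $(a,b)\le(a',b')$ if and only if $ab'\le a'b$, modulo the induced equivalence. The relation is total. It is transitive: $ab'\le a'b$ and $a'b''\le a''b'$ give $ab'b''\le a'bb''\le a''b'b$, and we cancel $b'>0$. If $ab'<a'b$, then $a(b+b')<(a+a')b$ and $(a+a')b'<a'(b+b')$, so $(a+a',b+b')$ lies strictly between the two pairs. Finally $(a,b+b)<(a,b)<(a+a,b)$ because $ab>0$. So $F_M$ is a DLO.

The signature $\Sigma$ has unary symbols $\mathsf N,\mathsf V,\mathsf X,\mathsf c,\mathsf{In},\mathsf{Out}$, ternary symbols $\mathrm{Add},\mathrm{Mul}$, and binary symbols $\prec,h,f,\mathrm{pr}_1,\dots,\mathrm{pr}_4$. The theory $A_0$ says that every element is in $\mathsf N$, that all other symbols except $\mathrm{Add},\mathrm{Mul}$ are empty, and that $(\mathsf N;\mathrm{Add},\mathrm{Mul})\models U$. The theory $A_1$ says that the domain is the disjoint union of the nonempty sets $\mathsf N,\mathsf V,\mathsf X$ and that the following hold.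
\begin{enumerate}
\item[(A1)] $\mathrm{Add},\mathrm{Mul}$ live on $\mathsf N$ and $\mathsf N\models S$; $\mathsf c$ is a singleton $\{c\}\subseteq\mathsf N$, and $\mathsf N\models\nu(c)$.
\item[(A2)] $\prec$ lives on $\mathsf V$ and is a DLO.
\item[(A3)] $h$ is a function $\mathsf X\to[0,c]\subseteq\mathsf N$ and the $\mathrm{pr}_j$ are functions $\mathsf X\to\mathsf V$. With $\mathrm{pr}=(\mathrm{pr}_1,\dots,\mathrm{pr}_4)$, every set $X_{t,i}=\{x\in\mathsf X:\mathrm{pr}(x)=t,\ h(x)=i\}$, for $t\in\mathsf V^4$ and $i\le c$, has exactly two elements.
\item[(A4)] $f\subseteq\mathsf X^2$; $f(x,y)$ implies $\mathrm{pr}(y)=\mathrm{pr}(x)$ and $h(y)=h(x)+1$; and for all $t$ and $i<c$, $f$ restricts to a bijection $X_{t,i}\to X_{t,i+1}$.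
\item[(A5)] $\mathsf{In}\subseteq h^{-1}(0)$ has exactly one element in each $X_{t,0}$, and $\mathsf{Out}\subseteq h^{-1}(c)$ has exactly one element in each $X_{t,c}$.
\end{enumerate}
Axioms (A3)--(A5) say that $\mathsf X$ is the disjoint union of paths of length $c$, one over each $t\in\mathsf V^4$. Put
\[
A:=A_0\vee A_1,\qquad B:=A_0,\qquad C:=A_1.
\]
These theories are finitely axiomatized, and $B,C$ extend $A$. In every model of $A$ we have $\mathsf N\models W$, so $A\triangleright W\vdash\mathsf Q$. For an $L_{ar}$-structure $K$ let $K^+$ be its expansion to $\Sigma$ in which $\mathsf N$ is everything and the other new symbols are empty. Then $K$ interprets $K^+$, and the models of $A_0$ are the $K^+$ with $K\models U$. Hence $B\equiv U$. Also $C\triangleright S$, with domain $\mathsf N$.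

\subsection*{Standard length}
For $n\ge1$ let $f^n(x)=y$ abbreviate $\exists x_0,\dots,x_n\,(x_0=x\wedge x_n=y\wedge\bigwedge_{i<n}f(x_i,x_{i+1}))$, and let
\[
R_n(\vec u):=\exists x,y\,\bigl(\mathsf{In}(x)\wedge\mathrm{pr}(x)=\vec u\wedge f^n(x)=y\wedge\mathsf{Out}(y)\bigr).
\]
If $c=\bar n$, then $R_n(t)$ says that the path over $t$ is closed. We use the first coordinate of $R_n$ to select addition or multiplication and the other three for their graphs. The coded model will be a quotient of $\mathsf V$, whose identity we recover from addition: $z+z=z$ singles out $0$, and $u+0=v$ means $u=v$. Accordingly, let $\kappa_n$ be the one-dimensional translation of $L_{ar}$ with parameters $w_0,w_1$, domain $\mathsf V$, $\mathrm{Add}:=R_n(w_0,\cdot,\cdot,\cdot)$, $\mathrm{Mul}:=R_n(w_1,\cdot,\cdot,\cdot)$, and identity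
\[
u\sim v:=\exists z\in\mathsf V\,\bigl(R_n(w_0,z,z,z)\wedge R_n(w_0,u,z,v)\bigr).
\]
Put
\[
D_n:=A_1\wedge c=\bar n\wedge\exists w_0,w_1\in\mathsf V\ \chi^U_{\kappa_n}(w_0,w_1).
\]
Then $D_n$ extends $C$, hence $A$, and $D_n\triangleright U\triangleright B$. So $D_n$ is an upper bound of $B$ and $C$ in $\mathbb V_A$.

\begin{lemma}\label{lem:Dn}
For every $n\ge1$, $S_n\boxplus U\triangleright D_n$.
\end{lemma}

\begin{proof}
Let $N\models S_n$ and $K\models U$. We define a model $\mathfrak M$ of $D_n$ and interpret it in $N\boxplus K$; then Lemma~\ref{lem:models} applies.

Let $V:=K\times F_K$ with the lexicographic order. It has no endpoints because $F_K$ has none; between $(a,q)$ and $(a,q')$ there is a point by density of $F_K$, and between $(a,q)$ and $(a',q')$ with $a<a'$ lies $(a,q'')$ for any $q''>q$. So $V$ is a DLO. Let $R\bigl((a,q),(a_1,q_1),(a_2,q_2),(a_3,q_3)\bigr)$ hold if $a=0$ and $a_1+a_2=a_3$, or $a\ne0$ and $a_1a_2=a_3$. Let $\mathsf N:=N$, $c:=\bar n$, $\mathsf V:=V$ and $\mathsf X:=V^4\times\{0,\dots,n\}\times\{0,1\}$, with $\mathrm{pr}(t,i,e)=t$, $h(t,i,e)=\bar i\in N$ and $f(t,i,e)=(t,i+1,e)$ for $i<n$. Let $\mathsf{In}$ consist of all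 $(t,0,0)$, and let $\mathsf{Out}$ contain $(t,n,0)$ if $R(t)$ and $(t,n,1)$ otherwise. Since $[0,c]=\{\bar0,\dots,\bar n\}$ and $N\models S+\nu(\bar n)$, this is a model $\mathfrak M$ of $A_1$. As $f^n(t,0,0)=(t,n,0)$, we have $R_n=R$. Take $w_0=(0,q)$ and $w_1=(1,q)$ for any $q$. Then $R(w_0,z,z,z)$ holds exactly if the first coordinate of $z$ is $0$, so $\sim$ is equality of first coordinates, and the translated $\mathrm{Add}$ and $\mathrm{Mul}$ are the addition and multiplication of first coordinates. Thus $\kappa_n(\mathfrak M,w_0,w_1)\cong K$ and $\mathfrak M\models D_n$.

Apply Lemma~\ref{lem:glue} in $N\boxplus K$ with $2n+4$ pieces: the set $N$, mapped identically onto $\mathsf N$; the set $E$ of triples $(a,b,b')\in K^3$ with $b,b'\ne0$, mapped onto $\mathsf V$ by $(a,b,b')\mapsto(a,[(b,b')])$; and for each $i\le n$ and $e\in\{0,1\}$ a copy $E_{i,e}$ of $E^4$, mapped onto $V^4\times\{i\}\times\{e\}$. Equality and order on $\mathsf V$ and the relation $R$ pull back to relations on $E$ definable in $K$. The images of different pieces are disjoint, and $\mathsf N,\mathsf V,\mathsf X,\mathsf{In}$ are unions of such images. Identity within $E_{i,e}$, the graph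 of $f$ between $E_{i,e}$ and $E_{i+1,e}$, and the graph of $\mathrm{pr}_j$ between $E_{i,e}$ and $E$ are expressed by equality in $\mathsf V$. The set $\mathsf{Out}$ is defined by $R$ on $E_{n,0}$ and by $\neg R$ on $E_{n,1}$. The relations $\mathrm{Add},\mathrm{Mul},\mathsf c$ are definable in $N$. The graph of $h$ between $E_{i,e}$ and $N$ is $E_{i,e}\times\{\bar i\}$.
\end{proof}

The function $h$ is the only link between the $K$-side and the $N$-side. It is definable in the sum because it takes finitely many values; this is where the standardness of $c$ enters.

\begin{remark}\label{rem:chain}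
Since $D_n\triangleright S_n$ and $D_n\triangleright U$, Proposition~\ref{prop:sum} and Lemma~\ref{lem:Dn} give $D_n\equiv S_n\boxplus U$. As $S_n\vdash S_{n+1}\vdash S$, we get $D_1\triangleright D_2\triangleright\cdots$ and $D_n\triangleright S\boxplus U$ for all $n$. The standard model has no mark by \eqref{eq:fix} and Lemma~\ref{lem:mu}, so it satisfies $S_n$ and $U$, and the $D_n$ are consistent, while $B\wedge C$ is not.
\end{remark}

\subsection*{Nonstandard length}
For $N\models S$ and $c\in N$ with $N\models\nu(c)$ let $\mathfrak M^\circ(N,c)$ be the model of $A_1$ in which all paths are closed: $\mathsf N=N$, $\mathsf c=\{c\}$, $\mathsf V=F_N$, $\mathsf X=F_N^4\times[0,c]\times\{0,1\}$, $\mathrm{pr}(t,i,e)=t$, $h(t,i,e)=i$, $f(t,i,e)=(t,i+1,e)$ for $i<c$, and $\mathsf{In}$, $\mathsf{Out}$ consist of all $(t,0,0)$ and all $(t,c,0)$, respectively.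

\begin{lemma}\label{lem:circ}
Let $N\models S$, $c\in N$ and $N\models\nu(c)$. Then $N$ interprets $\mathfrak M^\circ(N,c)$. Moreover, for every $\Sigma$-sentence $D$ there is an $L_{ar}$-formula $d(x)$ such that for all such $N$ and $c$: $N\models d(c)$ if and only if $\mathfrak M^\circ(N,c)\models D$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:glue} with $e_0=0$, $e_1=1$ and four pieces: $N$; the set $E$ of pairs of nonzero elements, mapped onto $F_N$; and for $e\in\{0,1\}$ the set $E_e=E^4\times[0,c]$, mapped onto $F_N^4\times[0,c]\times\{e\}$. Equality and order on $F_N$ are definable on $E$. On $E_e$, identity and $f$ are expressed by equality of the first four coordinates in $F_N$ together with $i'=i$ and $i'=i+1$, respectively; $\mathrm{pr}_j$ by equality in $F_N$; and $h$ by reading off $i$. The sets $\mathsf{In}$ and $\mathsf{Out}$ are defined on $E_0$ by $i=0$ and $i=c$. All these formulas have $c$ as their only parameter and do not depend on $N$. So one translation $\tau$ with parameters $c,0,1$ works for all $N$ and $c$, and by \eqref{eq:transl} we may take $d(x):=D^\tau(x,0,1)$.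
\end{proof}

\begin{lemma}\label{lem:nonst}
Let $\mathfrak M$ be a countable model of $A_1$ in which $c$ is nonstandard, and let $N=\mathsf N^{\mathfrak M}$. Then $\mathfrak M\cong\mathfrak M^\circ(N,c)$.
\end{lemma}

\begin{proof}
Both $\mathsf V^{\mathfrak M}$ and $F_N$ are countable DLOs, so there is an order isomorphism $\alpha\colon\mathsf V^{\mathfrak M}\to F_N$. For each $t\in(\mathsf V^{\mathfrak M})^4$, Lemma~\ref{lem:path} gives an isomorphism $\beta_t$ from the path over $t$ in $\mathfrak M$ onto the path over $\alpha(t)$ in $\mathfrak M^\circ(N,c)$. The union of $\mathrm{id}_N$, $\alpha$ and all $\beta_t$ is a bijection that respects $\mathsf N,\mathsf V,\mathsf X$. It preserves, in both directions, $\mathrm{Add},\mathrm{Mul},\mathsf c$ through $\mathrm{id}_N$, the order $\prec$ through $\alpha$, the functions $h$ and $\mathrm{pr}_j$ because $\beta_t$ maps $X_{t,i}$ onto the corresponding set for $(\alpha(t),i)$, and $f,\mathsf{In},\mathsf{Out}$ because $f$ joins only points over the same $t$.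
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

An upper bound $D$ of $B$ and $C$ need not be sequential, so Corollary~\ref{cor:prime} does not apply to it directly. We extract from $D$ a sequential theory $T$ that holds in the arithmetical part $\mathsf N$ of every model of $D$ and is still strong enough.

\begin{proposition}\label{prop:T}
Let $D$ be a finitely axiomatized extension of $A$ with $D\triangleright B$ and $D\triangleright C$. There are $n\in\mathbb N$ and a finitely axiomatized sequential theory $T$ with $D\triangleright T$, $T\triangleright S$ and $T\triangleright W_n$.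
\end{proposition}

\begin{proof}
Every model of $D$ is a model of $A_0$ or of $A_1$. We first describe, in $L_{ar}$, what $D$ says about $\mathsf N$ in each case.

\emph{Models of $A_0$.} Let $\psi$ be the $L_{ar}$-sentence obtained from $D$ by replacing each atom $\mathsf N(x)$ by $\top$ and each other atom, except those with $\mathrm{Add}$, $\mathrm{Mul}$ or $=$, by $\bot$. For an $L_{ar}$-structure $K$ we have $K\models\psi$ if and only if $K^+\models D$. So the models of $D\wedge A_0$ are the $K^+$ with $K\models U\wedge\psi$, and
\begin{equation}\label{eq:psi}
U\wedge\psi\ \triangleright\ D\ \triangleright\ C\ \triangleright\ S.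
\end{equation}

\emph{Models of $A_1$.} Let $d(x)$ be as in Lemma~\ref{lem:circ}. We claim that for some $n\in\mathbb N$ the theory $D\wedge A_1\wedge c>\bar n$ proves that $\mathsf N\models d(c)$. Otherwise, by compactness and the L\"owenheim--Skolem theorem, there is a countable model $\mathfrak M$ of $D\wedge A_1$ with $c$ nonstandard and $N\not\models d(c)$, where $N=\mathsf N^{\mathfrak M}$. By Lemma~\ref{lem:nonst}, $\mathfrak M^\circ(N,c)\models D$, that is, $N\models d(c)$, a contradiction. Fix such an $n$ and let $\eta:=\exists x\,(x>\bar n\wedge\nu(x)\wedge d(x))$. If $N\models S\wedge\eta$ with witness $c$, then $N$ interprets $\mathfrak M^\circ(N,c)$, which is a model of $D$. Hence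
\begin{equation}\label{eq:eta}
S\wedge\eta\ \triangleright\ D\ \triangleright\ B\ \triangleright\ U\ \vdash\ W_n.
\end{equation}

\emph{The theory $T$.} Put
\[
T:=(U\wedge\psi)\ \vee\ (S\wedge\nu(\bar n))\ \vee\ (S\wedge\eta).
\]
This $L_{ar}$-sentence implies $W$, so $T$ is sequential. It holds in $\mathsf N$ in every model of $D$. In a model of $D\wedge A_0$ the first disjunct holds. In a model of $D\wedge A_1$ we have $\mathsf N\models S\wedge\nu(c)$; if $c\le\bar n$, then $\nu(\bar n)$ holds, and if $c>\bar n$, then $c$ witnesses $\eta$ by the choice of $n$. So $D\triangleright T$. A model of the first disjunct interprets $S$ by \eqref{eq:psi}, and the other two disjuncts imply $S$; so $T\triangleright S$ by Lemma~\ref{lem:models}. The first two disjuncts imply $W_n$, and a model of the third interprets $W_n$ by \eqref{eq:eta}; so $T\triangleright W_n$.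
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A,B,C$ be as in Section~\ref{sec:A}. Let $D$ be a finitely axiomatized extension of $A$ with $D\triangleright B$ and $D\triangleright C$, and take $n$ and $T$ from Proposition~\ref{prop:T}. By Lemma~\ref{lem:sep}, $S_{n+1}\not\triangleright W_n$ and $U\not\triangleright S$, so Corollary~\ref{cor:prime} gives $S_{n+1}\boxplus U\not\triangleright T$. If $D_{n+1}\triangleright D$, then Lemma~\ref{lem:Dn} would give
\[
S_{n+1}\boxplus U\ \triangleright\ D_{n+1}\ \triangleright\ D\ \triangleright\ T.
\]
Hence $D\not\triangleleft D_{n+1}$. Since $D_{n+1}$ is an upper bound of $B$ and $C$, the main claim holds with $D'=D_{n+1}$.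

(a) A supremum $[D]$ would satisfy $D\triangleleft D'$ for every upper bound $D'$, contrary to the main claim.

(b) Let $D$ be an upper bound and $D'$ as in the main claim. By Proposition~\ref{prop:inf}, $[D\vee D']$ is the infimum of $[D]$ and $[D']$; so it is an upper bound of $[B]$ and $[C]$ and lies below $[D]$. If $D\triangleleft D\vee D'$, then $D\triangleleft D'$, which is false. So $[D\vee D']$ is an upper bound strictly below $[D]$. Iterating gives an infinite strictly descending chain.

(c) We show that $A\equiv W$ for every admissible $W$. We have seen that $A\triangleright W$. Conversely, let $N\models W$. If $N\models\mu(0)$, then $N\models U$ by uniqueness of the mark, and $N$ interprets $N^+\models A_0$. Otherwise $N\models S$. Let $c$ be the mark of $N$ if there is one, and $c=0$ if not. Then $N\models\nu(c)$, and $N$ interprets $\mathfrak M^\circ(N,c)\models A_1$ by Lemma~\ref{lem:circ}. In both cases $N$ interprets $A$, so $W\triangleright A$ by Lemma~\ref{lem:models}.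

Now take $W=\mathsf{PA}^-$. The theory $\mathsf{PA}^-$ proves $\mathsf Q$, and $\mathsf Q$ interprets $\mathsf I\Delta_0$ (Nelson, Wilkie; see \cite[Ch.~V]{HP}), which proves $\mathsf{PA}^-$. Hence $A\equiv\mathsf{PA}^-\equiv\mathsf Q$.
\end{proof}

\begin{remark}\label{rem:price}
The axiom $\nu(c)$ in (A1) is used in one place, to verify $T$ in models with $c\le\bar n$, and it cannot be dropped. Suppose it is deleted from $A_1$, and hence from $A$, $C$ and $D_1$. The proof of Lemma~\ref{lem:Dn} then works for every $N\models S$ and gives $S\boxplus U\triangleright D_1$. Every upper bound $D$ satisfies $D\triangleright C\triangleright S$ and $D\triangleright B\triangleright U$, so $D\triangleright S\boxplus U\triangleright D_1$ by Proposition~\ref{prop:sum}. Thus $[D_1]$ is the supremum of $[B]$ and $[C]$ for the modified theory.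
\end{remark}

\begin{thebibliography}{9}

\bibitem{HP}
H\'ajek and Pudl\'ak, \emph{Metamathematics of First-Order Arithmetic}.

\bibitem{IDF}
\emph{Interpretability degrees of finitely axiomatized sequential theories},
\texttt{https://dspace.\allowbreak library.uu.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 1874/\allowbreak 256594/\allowbreak preprint301.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\bibitem{Jer}
E.~Je\v{r}\'abek, \emph{Sequence encoding without induction}, MLQ 58 (2012).

\end{thebibliography}
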